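# Two triangular factors degenerating to one: limits of polynomial automorphisms of the plane

## 1. A quartic family that converges to a cubic map

For $t\in\mathbb C^*$ consider the pair of polynomials
$$g_t=Y+tY^2-2t^2X,\qquad f_t=\frac{1}{2t^2}\bigl(Y-g_t+t\,g_t^2\bigr).$$
The map $\sigma_t=(f_t,g_t)$ of the plane to itself is invertible, because it is a composite of three invertible maps:
$$\sigma_t=\Bigl(\tfrac{1}{2t^2}X-\tfrac1{2t^2}(Y-tY^2),\;Y\Bigr)\circ (Y,X)\circ\bigl(-2t^2X+Y+tY^2,\;Y\bigr).$$
Indeed the last two maps give $(Y,g_t)$, and the first one turns this into $\bigl(\tfrac1{2t^2}(Y-g_t+tg_t^2),\,g_t\bigr)$. So $\sigma_t$ is built from two quadratic maps and has degree $2\cdot 2=4$.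

The formula for $f_t$ looks singular at $t=0$. Expand it. Write $a=Y+tY^2$, so that $g_t=a-2t^2X$. Then
$$a-ta^2=Y+tY^2-t(Y^2+2tY^3+t^2Y^4)=Y-2t^2Y^3-t^3Y^4,$$
$$g_t-tg_t^2=(a-ta^2)-2t^2X(1-2ta)-4t^5X^2,$$
and therefore
$$f_t=X+Y^3+\tfrac t2\,Y^4-2tXY-2t^2XY^2+2t^3X^2 .$$
The negative powers of $t$ have cancelled. As $t\to0$ the coefficients converge, and
$$\sigma_t\longrightarrow (X+Y^3,\;Y).$$
Two quadratic pieces have degenerated into one cubic piece. The limit has degree $3=2+2-1$.

Could other degrees occur? With pieces of degrees $3$ and $2$, can every map $(X+H(Y),Y)$ with $\deg H=4$ be reached? In general, start with pieces of degrees $e+1$ and $d+1$: which single pieces arise as limits? To ask this properly we need names for the pieces and a topology.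

## 2. Multidegree, and closures in $G$

Let $G$ be the group of polynomial automorphisms of $\mathbb A^2_{\mathbb C}=\operatorname{Spec}\mathbb C[X,Y]$. An element is a pair $\sigma=(f,g)$ with $\mathbb C[f,g]=\mathbb C[X,Y]$, its degree is $\max\{\deg f,\deg g\}$, and multiplication is composition of maps. Let $A\subset G$ be the subgroup of affine automorphisms (degree $1$), and let $B\subset G$ be the subgroup of triangular automorphisms
$$(aX+P(Y),\;bY+c),\qquad a,b\in\mathbb C^*,\ c\in\mathbb C,\ P\in\mathbb C[Y].$$
Then $A\cap B$ consists of the affine maps with upper triangular linear part. Throughout, $s=(Y,X)$; it lies in $A\setminus B$.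

The Jung–van der Kulk theorem says that $G$ is the amalgamated product of $A$ and $B$ along $A\cap B$. Hence every $\sigma\in G\setminus A$ has a reduced decomposition
$$\sigma=\alpha_1\tau_1\alpha_2\tau_2\cdots\alpha_l\tau_l\alpha_{l+1},\qquad \alpha_i\in A,\ \ \alpha_2,\dots,\alpha_l\notin B,\ \ \tau_i\in B\setminus A,$$
and the sequence of degrees of the $\tau_i$ depends only on $\sigma$.

**Definition (multidegree).** This sequence, written $(d_l,\dots,d_1)$ with all $d_i\ge2$, is the multidegree of $\sigma$. One has $\deg\sigma=d_1\cdots d_l$. For a given sequence $\mathbf d$, $G_{\mathbf d}$ denotes the set of automorphisms of multidegree $\mathbf d$.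

For example, $G_{(m)}$ is the set of all $\alpha\tau\alpha'$ with $\alpha,\alpha'\in A$, $\tau\in B$, $\deg\tau=m\ge2$. The maps $\sigma_t$ of Section 1 have multidegree $(2,2)$. The map $(X+Y^2,Y)\circ s\circ(X+Y^3,Y)=\bigl(Y+(X+Y^3)^2,\;X+Y^3\bigr)$ has degree $6$ and triangular factors of degrees $2$ and $3$.

There is a harmless ambiguity about the order in which the degrees are listed. To be safe, let $G_{[p,q]}$ be the set of $\alpha_1\tau_1\alpha_2\tau_2\alpha_3$ with $\alpha_i\in A$, $\alpha_2\notin B$, $\tau_i\in B\setminus A$, $\deg\tau_1=p$ and $\deg\tau_2=q$. Depending on the convention, $G_{(e+1,d+1)}$ is $G_{[e+1,d+1]}$ or $G_{[d+1,e+1]}$. We work with $G_{[e+1,d+1]}$ for arbitrary $d,e\ge1$. Exchanging the roles of $d$ and $e$ then covers the other reading.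

**Definition (topology of $G$).** The set $G_{\le n}$ of automorphisms of degree $\le n$ has the Zariski topology induced from the vector space of pairs of polynomials of degree $\le n$. A subset $F\subset G$ is closed if and only if $F\cap G_{\le n}$ is closed in $G_{\le n}$ for every $n$. The closure of $S\subset G$ is written $\overline S$.

For instance, $G_{\le N}$ is closed in $G$: inside $G_{\le n}$ with $n>N$ it is cut out by the vanishing of the coefficients of degree $>N$. Also $G_{\le N}$ has the subspace topology from every such $G_{\le n}$. So the subsets of $G_{\le N}$ that are closed in $G$ are exactly those that are closed in $G_{\le N}$.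

The question comes from "Some families of polynomial automorphisms II". It asks whether $G_{(d+e+1)}\subset\overline{G_{(e+1,d+1)}}$ for all integers $d,e\ge1$. Two partial results accompany it: (i) the inclusion holds if $e\in d\mathbb N$; (ii) if $d$ is even and $e\in\frac d2\mathbb N$, then $G_{(d+e+1)}$ meets $\overline{G_{(e+1,d+1)}}$. The answer is yes, and more can be said.

**Theorem 1.** For all $d,e\ge1$, $\;G_{(d+e+1)}\subset\overline{G_{(e+1,d+1)}}$.

**Theorem 2.** For all $d,e\ge1$,
$$\overline{G_{(e+1,d+1)}}=A\;\cup\bigcup_{2\le m\le d+e+1}G_{(m)}\;\cup\bigcup_{2\le p\le e+1,\;2\le q\le d+1}G_{(p,q)} .$$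
In particular $G_{(m)}\cap\overline{G_{(e+1,d+1)}}\neq\emptyset\iff G_{(m)}\subset\overline{G_{(e+1,d+1)}}\iff m\le d+e+1$.

**Theorem 3.** If $\mathbf d'$ is obtained from $\mathbf d$ by replacing two adjacent entries $p,q$ by the single entry $p+q-1$, then $G_{\mathbf d'}\subset\overline{G_{\mathbf d}}$. Hence $G_{(1+\sum(d_i-1))}\subset\overline{G_{(d_l,\dots,d_1)}}$.

For example, $\overline{G_{(2,2)}}=A\cup G_{(2)}\cup G_{(3)}\cup G_{(2,2)}$, and $G_{(4)}\subset\overline{G_{(3,2)}}\subset\overline{G_{(2,2,2)}}$.

From now on fix $d,e\ge1$ and put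
$$n=d+e,\qquad N=(d+1)(e+1),\qquad S=G_{[e+1,d+1]} .$$
Let $W$ be the vector space of pairs of polynomials of degree $\le N$. Every element of $S$ has degree $N$, so $S\subset G_{\le N}\subset W$, and by the preceding paragraphs $\overline S$ is the Zariski closure of $S$ in $G_{\le N}$. We use two facts.

First, closure can be tested with sequences:
$$\sigma\in\overline S\iff \sigma\in G\text{ and }\sigma=\lim\sigma_i\text{ coefficientwise in }W\text{ for some sequence }\sigma_i\in S. \tag{0}$$
The implication $\Leftarrow$ holds because a Zariski closed set is closed in the Euclidean topology. For $\Rightarrow$, the set $S$ is the image of a quasi-affine variety (the tuples $(\alpha_1,\tau_1,\alpha_2,\tau_2,\alpha_3)$) under a polynomial map, so it is constructible by Chevalley's theorem. The Zariski and Euclidean closures of a constructible set in a complex vector space coincide.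

Second, $\overline S$ is stable under left and right multiplication by $A$, because these multiplications are homeomorphisms of $G_{\le N}$ that preserve $S$.

## 3. Reduction to composites $b\circ a$ close to the identity

The family of Section 1 fits a general pattern. For polynomials $a,b\in\mathbb C[Y]$ and $\varepsilon\in\mathbb C^*$ put
$$g=\varepsilon X+a(Y),\qquad f=\varepsilon^{-1}\bigl(b(g)-Y\bigr),\qquad \sigma(a,b,\varepsilon)=(f,g).$$
Section 1 is the case $a=Y+tY^2$, $b=Y-tY^2$, $\varepsilon=-2t^2$.

**Lemma 4.** If $\deg a\le d+1$ and $\deg b\le e+1$, then $\sigma(a,b,\varepsilon)\in\overline S$.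

*Proof.* As in Section 1,
$$\sigma(a,b,\varepsilon)=\bigl(-\varepsilon^{-1}X+\varepsilon^{-1}b(Y),\;Y\bigr)\circ s\circ\bigl(\varepsilon X+a(Y),\;Y\bigr).$$
If the degrees of $a$ and $b$ are exactly $d+1$ and $e+1$, this is an element of $S$, since $s\in A\setminus B$. Otherwise replace $a,b$ by $a+\delta Y^{d+1}$, $b+\delta Y^{e+1}$. For all small $\delta\ne0$ the degrees are exactly $d+1$ and $e+1$. Letting $\delta\to0$ with $\varepsilon$ fixed, we get $\sigma(a,b,\varepsilon)$ as a limit of elements of $S$. $\square$

**Lemma 5.** Let $\varepsilon\to0$ (through nonzero values), and let $a_\varepsilon,b_\varepsilon$ have degrees $\le d+1$, $\le e+1$. Suppose that coefficientwise $a_\varepsilon\to Y$, $b_\varepsilon\to Y$ and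
$$\varepsilon^{-1}\bigl(b_\varepsilon(a_\varepsilon(Y))-Y\bigr)\longrightarrow H(Y).$$
Then $\tau_H:=(X+H(Y),Y)$ lies in $\overline S$.

*Proof.* Let $(f_\varepsilon,g_\varepsilon)=\sigma(a_\varepsilon,b_\varepsilon,\varepsilon)$. Clearly $g_\varepsilon\to Y$. By Taylor's formula around $a_\varepsilon(Y)$,
$$f_\varepsilon=\varepsilon^{-1}\bigl(b_\varepsilon(a_\varepsilon(Y))-Y\bigr)+X\,b_\varepsilon'(a_\varepsilon(Y))+\sum_{j\ge2}\varepsilon^{j-1}X^j\,\tfrac1{j!}\,b_\varepsilon^{(j)}(a_\varepsilon(Y)).$$
The first term tends to $H$. Since $b_\varepsilon'\to1$, the second tends to $X$. The sum is finite, its polynomials have bounded coefficients, and each carries a factor $\varepsilon^{j-1}\to0$. All degrees are $\le N$, so $\sigma(a_\varepsilon,b_\varepsilon,\varepsilon)\to\tau_H$ in $W$. By Lemma 4 these automorphisms lie in $\overline S$. This set is Zariski closed in $G_{\le N}$, hence closed for limits in $W$ that lie in $G$, so $\tau_H\in\overline S$. $\square$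

**Lemma 6.** To prove Theorem 1 it suffices to show $\tau_H\in\overline S$ for every $H=\sum_{k=1}^nh_kY^{k+1}$ with $h_n\ne0$.

*Proof.* An element of $G_{(n+1)}$ is $\alpha\tau\alpha'$ with $\tau=(uX+P(Y),vY+w)$ and $\deg P=n+1$. Write $P=p_0+p_1Y+P_2$ with $P_2\in Y^2\mathbb C[Y]$. Then
$$\tau=(uX+p_1Y+p_0,\;vY+w)\circ\bigl(X+P_2(Y)/u,\;Y\bigr),$$
and the first factor is affine. Since $\overline S$ is stable under $A$ on both sides, it is enough to treat $\tau_H$ with $H=P_2/u$. $\square$

So everything depends on composites of two polynomials tangent to the identity. Set up coordinates: for $(a,b)=(a_1,\dots,a_d,b_1,\dots,b_e)\in\mathbb C^n$ write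
$$a(X)=X+\sum_{i=1}^da_iX^{i+1},\qquad b(X)=X+\sum_{j=1}^eb_jX^{j+1},\qquad b\circ a=X+\sum_{k=1}^{N-1}c_kX^{k+1}.$$
Each $c_k$ is a polynomial in the $a_i,b_j$ with integer coefficients. Replacing $a(X),b(X)$ by $s^{-1}a(sX)$, $s^{-1}b(sX)$ multiplies $a_i$ by $s^i$ and $b_j$ by $s^j$. It replaces $b\circ a$ by its conjugate, so it multiplies $c_k$ by $s^k$. Thus $c_k$ is homogeneous of weight $k$ when $a_i$ and $b_i$ have weight $i$.

In these terms the task is to find $(a_\varepsilon,b_\varepsilon)\to0$ with $c_k=\varepsilon h_k+o(\varepsilon)$ for $k\le n$ and $c_k=o(\varepsilon)$ for $k>n$.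

## 4. Small cases, truncated inverses, and where they stop

For $d=e=1$ we have
$$c_1=a_1+b_1,\qquad c_2=2a_1b_1,\qquad c_3=a_1^2b_1 .$$
If $c_1$ and $c_2$ are $O(\varepsilon)$, then $a_1^2=a_1c_1-\tfrac12c_2$. For bounded $a_1$ this gives $a_1=O(\varepsilon^{1/2})$; likewise $b_1=O(\varepsilon^{1/2})$, and so $c_3=O(\varepsilon^{3/2})$. The coefficient of $Y^4$ is therefore negligible against $\varepsilon$, which explains why degree $3$ and not $4$ appeared in Section 1.

For $d=2$, $e=1$ we have $b\circ a=a+b_1a^2$, so
$$c_1=a_1+b_1,\quad c_2=a_2+2a_1b_1,\quad c_3=b_1(a_1^2+2a_2),\quad c_4=2a_1a_2b_1,\quad c_5=a_2^2b_1 .$$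
Impose $c_1=c_2=0$. Then $b_1=-a_1$, $a_2=2a_1^2$ and $c_3=-5a_1^3$. With $a_1=t$,
$$b\circ a=Y-5t^3Y^4-4t^4Y^5-4t^5Y^6 .$$
Lemma 5 with $\varepsilon=-5t^3$ shows that $(X+Y^4,Y)$ is a limit of the desired kind.

In both cases $b$ is a truncation of the formal inverse of $a$. This suggests a general attempt: take $a=Y+tY^{d+1}$ and let $b$ be its formal inverse truncated in degree $e+1$. By Lagrange inversion,
$$a^{-1}=\sum_{k\ge0}\gamma_kt^kY^{kd+1},\qquad \gamma_k=\frac{(-1)^k}{kd+1}\binom{kd+k}{k}\neq0 .$$
Let $k_0=\lfloor e/d\rfloor+1$ be the first index with $k_0d+1>e+1$. Then $b=a^{-1}-\gamma_{k_0}t^{k_0}Y^{k_0d+1}-\cdots$, hence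
$$b\circ a=Y-\gamma_{k_0}t^{k_0}Y^{k_0d+1}+O(t^{k_0+1}).$$
By Lemma 5 the monomial map $(X+hY^{k_0d+1},Y)$ is a limit for every $h\ne0$. If $d$ divides $e$, then $k_0d+1=d+e+1$, the degree we want. If $d$ does not divide $e$, then $k_0d<d+e$ and the limit has too small a degree. This is the exact point where the one-parameter choice stops working.

One can choose $a$ better. The conditions $c_1=\dots=c_{n-1}=0$ are $n-1$ weighted-homogeneous equations in $n$ unknowns. Their common zero set contains the origin and all its components have dimension at least $1$, so there is a solution $(a,b)\neq0$. Scale it to $(t^ia_i,t^jb_j)$. The composite becomes $Y+t^nc_nY^{n+1}+O(t^{n+1})$, and we reach the degree $n+1$ provided that $c_n\neq0$. Nothing so far excludes $c_n=0$. Moreover this only produces monomials $H$, while Lemma 6 asks for all lower coefficients to be prescribed too.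

Can one solve $c_k=\varepsilon h_k$ near the origin with the inverse function theorem? No: the linear part of $c_k$ is $a_k+b_k$, with the convention $a_k=0$ for $k>d$ and $b_k=0$ for $k>e$. So the differential of $(c_1,\dots,c_n)$ at $0$ has rank $\max(d,e)<n$, and $c_n$ has no linear part at all.

All these difficulties have one cure. We need to know that the system $c_1=\dots=c_n=0$ has only the trivial solution. That gives $c_n\ne0$ above, and it turns out to give also solvability and size estimates. Eliminating variables by hand, as in the two small cases, becomes messy as $d$ and $e$ grow. So look at the meaning of the equations: $f=b\circ a$ would be a polynomial very strongly tangent to the identity at $0$, say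
$$f=X+cX^{m+1}+\cdots,\qquad c\ne0,\quad m\ge d+e+1 .$$
The multiplicity of the root $0$ of $f(X)-X$ only gives $m+1\le N$, which is too weak. A polynomial tangent to the identity to order $m$ has $m$ basins of attraction at $0$, and each basin needs a critical point. Counting critical *points* again gives only $m\le N-1=d+e+de$. But critical points in different basins have different critical *values*, and a composite has few of those: at most $d$ from $a$ and at most $e$ from $b$.

## 5. Parabolic basins contain critical points

We recall the Leau–Fatou theorem (J. Milnor, *Dynamics in One Complex Variable*, 3rd ed., §10; the conclusion about critical points is in Theorem 10.15 there). Let $f(z)=z+cz^{m+1}+\cdots$ be holomorphic near $0$ with $c\neq0$, $m\ge1$. A direction $v$, $|v|=1$, is attracting if $cv^m$ is a negative real number. There are $m$ such directions. To each of them corresponds a bounded open set $\mathcal P_j$ near $0$, a *petal*, such that $\mathcal P_1,\dots,\mathcal P_m$ are pairwise disjoint, $f(\mathcal P_j)\subset\mathcal P_j$, and there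 is a biholomorphic map (a Fatou coordinate)
$$\varphi_j:\mathcal P_j\to\{\operatorname{Re}w>R_j\},\qquad \varphi_j(f(z))=\varphi_j(z)+1 .$$

**Definition (basins).** Let $f$ be a polynomial as above. The basin $\mathcal A_j$ is the set of $z\in\mathbb C$ whose orbit under $f$ eventually enters $\mathcal P_j$. It is the open set $\bigcup_kf^{-k}(\mathcal P_j)$. The immediate basin $U_j$ is the connected component of $\mathcal A_j$ that contains $\mathcal P_j$.

An orbit that enters $\mathcal P_j$ stays there, and the petals are disjoint, so the sets $\mathcal A_j$, and hence the $U_j$, are pairwise disjoint. Also $z\in\mathcal A_j\iff f(z)\in\mathcal A_j$. The set $f(U_j)$ is connected, lies in $\mathcal A_j$ and meets $\mathcal P_j$, so $f(U_j)\subset U_j$.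

As an example take $f(z)=z-z^3$. Here $m=2$, $c=-1$, and the attracting directions are $\pm1$. For $0<x<1$ we have $0<x-x^3<x$, so the orbit decreases to a fixed point in $[0,1)$, which must be $0$. Hence $(0,1)\subset U_+$, and this interval contains the critical point $1/\sqrt3$. By symmetry $-1/\sqrt3\in U_-$. So each of the two basins has its critical point.

**Lemma 7.** Let $f=X+cX^{m+1}+\cdots$ be a polynomial with $c\neq0$, $m\ge1$. Each immediate basin $U_j$ contains a critical point of $f$. Consequently $f$ has at least $m$ distinct critical values.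

*Proof.* We fix $j$ and drop it from the notation.

**Step 1 (so that Liouville's theorem can be used at the end): $U$ is bounded.** Since $\deg f\ge2$, there is $\rho>0$ with $|f(z)|\ge2|z|$ for $|z|\ge\rho$. A point with $|z|\ge\rho$ has an unbounded orbit. The orbit of a point of $U$ ends up in the bounded set $\mathcal P$, so it is bounded. Hence $U\subset\{|z|<\rho\}$.

**Step 2 (to get a covering map): $f:U\to U$ is proper.** Let $V$ be the component of $f^{-1}(U)$ that contains $U$. Since $f(V)\subset U\subset\mathcal A$, we have $V\subset\mathcal A$. As $V$ is connected and contains $U$, we get $V=U$. Now let $K\subset U$ be compact. The set $f^{-1}(K)$ is compact, because $f$ is a nonconstant polynomial, and it is contained in $f^{-1}(U)$. The component $U$ of the open set $f^{-1}(U)$ is closed in $f^{-1}(U)$. So $f^{-1}(K)\cap U$ is closed in the compact set $f^{-1}(K)$, hence compact.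

**Step 3 (to reach a contradiction): extend the inverse Fatou coordinate to $\mathbb C$.** Suppose that $U$ contains no critical point. Then $f:U\to U$ is a proper local homeomorphism onto a connected surface, hence a covering. Put $H_k=\{\operatorname{Re}w>R-k\}$ and $\psi_0=\varphi^{-1}:H_0\to\mathcal P\subset U$. It satisfies $f(\psi_0(w))=\psi_0(w+1)$. We construct holomorphic maps $\psi_k:H_k\to U$ with $f(\psi_k(w))=\psi_k(w+1)$ such that $\psi_{k+1}$ extends $\psi_k$.

Given $\psi_k$, the map $w\mapsto\psi_k(w+1)$ is defined on the simply connected set $H_{k+1}$ and has values in $U$. Fix $w_0\in H_k$ and let $\psi_{k+1}:H_{k+1}\to U$ be its lift through the covering $f$ with $\psi_{k+1}(w_0)=\psi_k(w_0)$. This is permitted because $f(\psi_k(w_0))=\psi_k(w_0+1)$. The lift is holomorphic since $f$ is a local biholomorphism on $U$. On $H_k$ both $\psi_k$ and $\psi_{k+1}$ are lifts of the same map that agree at $w_0$, so they coincide. For $w\in H_{k+1}$ we have $w+1\in H_k$, so $f(\psi_{k+1}(w))=\psi_k(w+1)=\psi_{k+1}(w+1)$. This completes the induction.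

Together the $\psi_k$ define an entire function with values in the bounded set $U$. By Liouville it is constant, but $\psi_0$ is injective. This contradiction shows that $U$ contains a critical point $z$.

**Step 4 (from points to values).** For each $j$ choose a critical point $z_j\in U_j$. Then $f(z_j)\in f(U_j)\subset U_j$ is a critical value. The $U_j$ are disjoint, so these $m$ critical values are distinct. $\square$

## 6. Rigidity of composites tangent to the identity

**Proposition 8.** If $c_1=\dots=c_{d+e}=0$, then $a=b=X$.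

*Proof.* Let $f=b\circ a$. If $f=X$, then $\deg a\cdot\deg b=1$, so $a$ and $b$ have degree $1$, which means $a=b=X$.

Otherwise $f=X+cX^{m+1}+\cdots$ with $c\ne0$ and $m\ge d+e+1$. By Lemma 7, $f$ has at least $m$ distinct critical values. On the other hand $f'(z)=b'(a(z))\,a'(z)$. If $f'(z)=0$, there are two possibilities.

- Either $a'(z)=0$. The polynomial $a'$ is nonzero ($a'(0)=1$) and has degree $\le d$, so this leaves at most $d$ points $z$ and at most $d$ values $f(z)=b(a(z))$.
- Or $w=a(z)$ satisfies $b'(w)=0$. Again $b'\neq0$ has degree $\le e$, so this leaves at most $e$ points $w$ and at most $e$ values $f(z)=b(w)$.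

So $f$ has at most $d+e$ critical values, and $m\le d+e$. This is a contradiction. $\square$

To see the count at work, take $a=X+X^2$, $b=X-X^2$ (Section 1 with $t=1$). Then $f=X-2X^3-X^4$ has $m=2=d+e$. The point $z=-\frac12$ gives the critical value $b(-\frac14)=-\frac5{16}$. The point $w=\frac12$ gives $b(\frac12)=\frac14$, and it comes from two critical points, the solutions of $z+z^2=\frac12$. There are three critical points but only two critical values, one for each basin.

## 7. Properness and surjectivity of the coefficient map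

Let $\Phi=(c_1,\dots,c_n):\mathbb C^n\to\mathbb C^n$. Measure sizes according to weights:
$$\|(a,b)\|=\max_{i,j}\{|a_i|^{1/i},|b_j|^{1/j}\},\qquad \|(c_k)\|=\max_{k\le n}|c_k|^{1/k}.$$

**Proposition 9.** The map $\Phi$ is surjective. There are constants $C,M>0$ such that for all $(a,b)\in\mathbb C^n$
$$\|(a,b)\|\le C\,\|\Phi(a,b)\|, \tag{1}$$
$$|c_k(a,b)|\le M\,\|(a,b)\|^k\qquad(1\le k\le N-1). \tag{2}$$

*Proof.*

**Step 1 (the estimates, by compactness and scaling).** The set $\{\|(a,b)\|=1\}$ is closed and bounded, hence compact. By Proposition 8 the continuous function $\|\Phi\|$ has no zero on it, so it has a minimum $\mu>0$ there. The functions $|c_k|$, $k\le N-1$, are bounded on it by some $M$. For arbitrary $(a,b)\neq0$ let $r=\|(a,b)\|$. The point $(r^{-i}a_i,r^{-j}b_j)$ has norm $1$, and $c_k$ takes the value $r^{-k}c_k(a,b)$ there. Hence $r^{-1}\|\Phi(a,b)\|\ge\mu$ and $r^{-k}|c_k(a,b)|\le M$. These are (1) with $C=1/\mu$, and (2). At $(a,b)=0$ both sides vanish.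

**Step 2 (to prepare surjectivity): $R=\mathbb C[a_i,b_j]$ is a finite module over $\mathbb C[c_1,\dots,c_n]$.** Let $I=(c_1,\dots,c_n)\subset R$. By Proposition 8 the only zero of $I$ is the origin. By the Nullstellensatz the radical of $I$ is the ideal generated by all $a_i,b_j$, so $R/I$ is finite-dimensional. Choose weighted-homogeneous $r_1,\dots,r_q\in R$ whose classes span $R/I$. We claim that every weighted-homogeneous $r\in R$ lies in $\sum_\nu r_\nu\,\mathbb C[c_1,\dots,c_n]$, by induction on its weight $w$. Taking the weight $w$ part of an expression of $r$ modulo $I$ gives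
$$r=\sum_\nu\lambda_\nu r_\nu+\sum_{k=1}^nc_ks_k,$$
with $\lambda_\nu\in\mathbb C$ and $s_k$ homogeneous of weight $w-k<w$ (zero if $w<k$). By induction each $s_k$ lies in the asserted module, hence so does $r$.

**Step 3 (surjectivity).** By Step 2 the fraction field of $R$, which has transcendence degree $n$ over $\mathbb C$, is algebraic over $\mathbb C(c_1,\dots,c_n)$. Hence $c_1,\dots,c_n$ are algebraically independent, and $\mathbb C[c_1,\dots,c_n]$ is a polynomial ring. Given $(\gamma_k)\in\mathbb C^n$, consider its maximal ideal $(c_1-\gamma_1,\dots,c_n-\gamma_n)$. Since $R$ is integral over $\mathbb C[c_1,\dots,c_n]$, the lying-over theorem gives a maximal ideal of $R$ above it. By the Nullstellensatz this is the ideal of a point $(a,b)\in\mathbb C^n$, and $c_k(a,b)=\gamma_k$ for all $k\le n$. $\square$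

## 8. Every $\tau_H$ of degree $d+e+1$ is a limit

*Proof of Theorem 1.* By Lemma 6, let $H=\sum_{k=1}^nh_kY^{k+1}$ with $h_n\neq0$.

**Step 1 (prescribe the low coefficients).** For $0<\varepsilon\le1$, surjectivity of $\Phi$ gives $(a_\varepsilon,b_\varepsilon)$ with
$$c_k(a_\varepsilon,b_\varepsilon)=\varepsilon h_k\qquad(1\le k\le n).$$

**Step 2 (show that $a_\varepsilon,b_\varepsilon$ tend to the identity).** Since $\varepsilon\le1$, we have $\varepsilon^{1/k}\le\varepsilon^{1/n}$ for $k\le n$, so
$$\|\Phi(a_\varepsilon,b_\varepsilon)\|=\max_{k\le n}|\varepsilon h_k|^{1/k}=O(\varepsilon^{1/n}).$$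
By (1), $\|(a_\varepsilon,b_\varepsilon)\|=O(\varepsilon^{1/n})$. Hence $a_\varepsilon(Y)\to Y$ and $b_\varepsilon(Y)\to Y$ coefficientwise.

**Step 3 (show that the high coefficients are negligible).** By (2), $c_k(a_\varepsilon,b_\varepsilon)=O(\varepsilon^{k/n})=o(\varepsilon)$ for $n<k\le N-1$.

**Step 4 (conclude).** By Steps 1 and 3,
$$\varepsilon^{-1}\bigl(b_\varepsilon(a_\varepsilon(Y))-Y\bigr)=\sum_{k=1}^nh_kY^{k+1}+\sum_{k>n}\varepsilon^{-1}c_k(a_\varepsilon,b_\varepsilon)\,Y^{k+1}\longrightarrow H(Y).$$
Together with Step 2, these are the hypotheses of Lemma 5, so $\tau_H\in\overline S$. $\blacksquare$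

## 9. The whole closure

The estimates (1) and (2) also work in the opposite direction: they forbid limits of degree larger than $d+e+1$.

*Proof of Theorem 2.* We prove the description for $S=G_{[e+1,d+1]}$, with $G_{[p,q]}$ in place of $G_{(p,q)}$. Exchanging $d$ and $e$ gives it for the other ordering convention.

**Step 1 (the right side is contained in the closure).** Let $2\le p\le e+1$, $2\le q\le d+1$. Given $\alpha_1\tau_1\alpha_2\tau_2\alpha_3\in G_{[p,q]}$, add $\delta Y^{e+1}$ and $\delta Y^{d+1}$ to the polynomials in the first coordinates of $\tau_1$ and $\tau_2$. For small $\delta\ne0$ this gives elements of $S$, and they converge to the given element as $\delta\to0$. So $G_{[p,q]}\subset\overline S$. In the same way $G_{(m)}\subset\overline{G_{(d+e+1)}}$ for $2\le m\le d+e+1$, and $\overline{G_{(d+e+1)}}\subset\overline S$ by Theorem 1. Finally $\alpha=\lim_{\delta\to0}\alpha\circ(X+\delta Y^2,Y)$ for $\alpha\in A$, so $A\subset\overline{G_{(2)}}\subset\overline S$.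

For the other inclusion let $\sigma\in\overline S$, and by (0) write $\sigma=\lim\sigma_i$ with $\sigma_i\in S$. All sets on the right side are stable under $A$ on both sides, so only $A\sigma A$ matters. We may therefore compose the $\sigma_i$ on either side with sequences in $A$ that converge to elements of $A$, and we may pass to subsequences.

**Step 2 (bring $\sigma_i$ to a normal form without losing convergence).** Write $\sigma_i=\alpha_1\tau_1\alpha_2\tau_2\alpha_3$, suppressing $i$. These factors need not converge. Let $\alpha_1$ have linear part $L$ and translation part $v$. The QR decomposition $L=uT$, with $u$ unitary and $T$ upper triangular, gives $\alpha_1=u\circ\beta$ with $\beta=T+u^{-1}v\in A\cap B$. Similarly the RQ decomposition gives $\alpha_3=\beta'\circ u'$ with $\beta'\in A\cap B$ and $u'$ unitary. Since $U(2)$ is compact, we may pass to a subsequence along which $u$ and $u'$ converge in $U(2)$, and then remove them.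

Next, write $\alpha_2=(pX+qY+v_1,\;rX+ty)$ with $y=Y+v_2'$ if $t\ne0$; to avoid distinguishing cases, write instead $\alpha_2=(pX+qY+v_1,\;rX+tY+v_2)$. Here $r\ne0$ because $\alpha_2\notin B$. Then
$$\alpha_2=\Bigl(\bigl(q-\tfrac{pt}r\bigr)X+\tfrac prY+v_1-\tfrac{pv_2}r,\;Y\Bigr)\circ s\circ(rX+tY+v_2,\;Y),$$
and both outer factors lie in $A\cap B$, since $q-\frac{pt}r=-\frac{pt-qr}r\ne0$. Absorb them, together with $\beta$ and $\beta'$, into $\tau_1$ and $\tau_2$. Degrees $\ge2$ of triangular maps do not change under multiplication by $A\cap B$. So we may assume $\sigma_i=\tau_1s\tau_2$ with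
$$\tau_1=(xX+Q(Y),\;yY+z),\qquad \tau_2=(\mu X+P(Y),\;vY+w),\qquad \deg Q=e+1,\ \deg P=d+1 .$$
Then $\sigma_i=\bigl(x(vY+w)+Q(\mu X+P),\;y(\mu X+P)+z\bigr)$. Rename: $y\mu$ as $\mu_i$, $yP+z$ as $P_i$, $xv$ as $\lambda_i$, and $Q\bigl((T-z)/y\bigr)+xw$ as $Q_i(T)$. We obtain $\sigma_i=(f_i,g_i)$ with
$$g_i=\mu_iX+P_i(Y),\quad f_i=\lambda_iY+Q_i(g_i),\quad \lambda_i\mu_i\ne0,\quad \deg P_i=d+1,\ \deg Q_i=e+1 .$$
The limit $(f_0,g_0)$ lies in $A\sigma A$. Since $g_i$ converges, $\mu_i\to\mu_0$, $P_i\to P_0$ and $g_0=\mu_0X+P_0(Y)$. The Jacobian of $(f_i,g_i)$ is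
$$Q_i'(g_i)\mu_i\cdot P_i'-\bigl(\lambda_i+Q_i'(g_i)P_i'\bigr)\mu_i=-\lambda_i\mu_i .$$
It converges to the Jacobian $J$ of the automorphism $(f_0,g_0)$, which is a nonzero constant.

**Step 3 (the case $\mu_0\ne0$, where nothing collapses).** Here $\lambda_i\to\lambda_0=-J/\mu_0\ne0$, so $Q_i(g_i)=f_i-\lambda_iY$ converges. Setting $Y=0$, we see that $Q_i(\mu_iX+P_i(0))$ converges. Substituting $X\mapsto(X-P_i(0))/\mu_i$, we see that $Q_i$ converges to some $Q_0$ with $\deg Q_0\le e+1$. Hence
$$(f_0,g_0)=(\lambda_0X+Q_0(Y),\;Y)\circ s\circ(\mu_0X+P_0(Y),\;Y).$$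
If $\deg Q_0,\deg P_0\ge2$, this lies in $G_{[\deg Q_0,\deg P_0]}$, with $\deg Q_0\le e+1$ and $\deg P_0\le d+1$. If exactly one of the degrees is $\ge2$, the other triangular factor is affine and $(f_0,g_0)\in G_{(m)}$ with $m\le\max(d,e)+1\le d+e+1$. Otherwise $(f_0,g_0)\in A$.

**Step 4 (the case $\mu_0=0$: return to the families of Section 3).** Now $g_0=P_0(Y)$. As a component of an automorphism, $g_0$ is the image of a variable under an automorphism of $\mathbb C[X,Y]$, so it is nonconstant and irreducible. A one-variable irreducible polynomial over $\mathbb C$ has degree $1$, so $P_0=rY+t$ with $r\ne0$. Compose on the left with the fixed map $(X,(Y-t)/r)$. This replaces $\mu_i,P_i,Q_i(T),J$ by $\mu_i/r$, $(P_i-t)/r$, $Q_i(rT+t)$, $J/r$ and leaves $f_i,\lambda_i$ unchanged. So we may assume $P_0=Y$, that is, $g_0=Y$.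

Put $\varepsilon_i=\mu_i\to0$ and $\lambda_i=-\kappa_i/\varepsilon_i$. Then $\kappa_i=-\lambda_i\mu_i\to J\ne0$. Compose on the left with the convergent sequence $(X/\kappa_i,Y)$ and rename $\varepsilon_iQ_i/\kappa_i$ as $Q_i$. Now
$$g_i=\varepsilon_iX+P_i(Y),\qquad f_i=\varepsilon_i^{-1}\bigl(Q_i(g_i)-Y\bigr).$$
The Jacobian is now $1$, also in the limit. Since $g_0=Y$, this says $\partial f_0/\partial X=1$, so $f_0=X+F_0(Y)$. Let $F_i(Y)=f_i(0,Y)$. Then $F_i\to F_0$, all degrees are $\le N$, and
$$Q_i\circ P_i=Y+\varepsilon_iF_i(Y). \tag{3}$$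
If $\deg F_0\le1$, then $\sigma\in A$. Otherwise $\sigma\in G_{(m)}$ with $m=\deg F_0$, $2\le m\le N$. It remains to prove $m\le n+1$.

**Step 5 (normalize (3) so that Proposition 9 applies).** For large $i$ put
$$p_i=P_i(0)\to0,\qquad p_i'=P_i'(0)\to1,\qquad \rho_i=1+\varepsilon_iF_i'(0)\to1,$$
so that $p_i'$ and $\rho_i$ are nonzero, and
$$a_i=\frac{P_i-p_i}{p_i'},\qquad b_i(T)=\frac{Q_i(p_i+p_i'T)-Q_i(p_i)}{\rho_i}.$$
Evaluating (3) and its derivative at $0$ gives $Q_i(p_i)=\varepsilon_iF_i(0)$ and $Q_i'(p_i)p_i'=\rho_i$. Hence $a_i$ and $b_i$ have no constant term and have linear coefficient $1$. Their degrees are $\le d+1$ and $\le e+1$. With $F_i=\sum_kF_{i,k}Y^k$ we get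
$$b_i\circ a_i=\frac{Q_i(P_i(Y))-Q_i(p_i)}{\rho_i}=\frac{Y+\varepsilon_iF_i(Y)-\varepsilon_iF_i(0)}{\rho_i}=Y+\frac{\varepsilon_i}{\rho_i}\sum_{k\ge1}F_{i,k+1}Y^{k+1}.$$
In other words $c_k(a_i,b_i)=\frac{\varepsilon_i}{\rho_i}F_{i,k+1}$ for $1\le k\le N-1$.

**Step 6 (the contradiction if $m-1>n$).** The $F_{i,k}$ are bounded, so $|c_k(a_i,b_i)|=O(|\varepsilon_i|)$ for $k\le n$. As in Section 8, $\|\Phi(a_i,b_i)\|=O(|\varepsilon_i|^{1/n})$. By (1) and (2), and since $n<m-1\le N-1$,
$$|c_{m-1}(a_i,b_i)|=O\bigl(|\varepsilon_i|^{(m-1)/n}\bigr)=o(|\varepsilon_i|).$$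
But $c_{m-1}(a_i,b_i)/\varepsilon_i=F_{i,m}/\rho_i\to F_{0,m}\ne0$. This contradiction shows $m\le d+e+1$.

**Step 7 (the last assertion).** By Jung–van der Kulk, sets of different multidegree are disjoint from each other and from $A$. So $G_{(m)}$ meets the right side of the formula if and only if $m\le d+e+1$, and then it is contained in it. $\blacksquare$

## 10. Merging adjacent factors in longer words

*Proof of Theorem 3.* Let $\sigma\in G_{\mathbf d'}$ have a reduced decomposition $\sigma=\alpha_1\tau_1\cdots\alpha_j\,\tau\,\alpha_{j+1}\cdots$, where $\tau\in B$ is the merged factor, of degree $p+q-1$.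

**Step 1 (split the factor $\tau$).** Theorem 1 with $\{d,e\}=\{p-1,q-1\}$ holds for either order, so by (0) we have $\tau=\lim\eta_i$ with $\eta_i=\beta_i\tau_i'\gamma_i\tau_i''\delta_i$ reduced and with $(\deg\tau_i',\deg\tau_i'')$ in the order required by $\mathbf d$.

**Step 2 (keep the long word reduced).** Inserting $\eta_i$ for $\tau$ creates the affine factors $\alpha_j\beta_i$ and $\delta_i\alpha_{j+1}$, which could lie in $B$. We correct this by small perturbations. The set of $\theta\in A$ with $\alpha_j\theta\beta_i\in B$ is $\alpha_j^{-1}(A\cap B)\beta_i^{-1}$, a proper closed algebraic subset of $A$. The variety $A$ is irreducible (it is open in $\mathbb C^6$), so the complement is dense, also in the Euclidean topology. The same holds for the condition $\delta_i\theta'\alpha_{j+1}\notin B$. Hence we can choose $\theta_i,\theta_i'\in A$ with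
$$\alpha_j\theta_i\beta_i\notin B,\qquad \delta_i\theta_i'\alpha_{j+1}\notin B,\qquad \theta_i,\theta_i'\to\mathrm{id}.$$
If $\tau$ is at an end of the word, no condition is needed on that side.

**Step 3 (take the limit).** The word $\alpha_1\tau_1\cdots\alpha_j\theta_i\,\eta_i\,\theta_i'\alpha_{j+1}\cdots$ is reduced of multidegree $\mathbf d$, its degree is the product of the entries of $\mathbf d$, and it converges coefficientwise to $\sigma$, because composition is continuous in the coefficients. A Zariski closed set containing the words contains their limit, so $\sigma\in\overline{G_{\mathbf d}}$.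

**Step 4 (merge everything).** Merging $p,q$ into $p+q-1$ does not change $1+\sum(d_i-1)$, because $(p+q-1)-1=(p-1)+(q-1)$. After $l-1$ merges, the single entry $1+\sum(d_i-1)$ remains. Since $G_{\mathbf d'}\subset\overline{G_{\mathbf d}}$ implies $\overline{G_{\mathbf d'}}\subset\overline{G_{\mathbf d}}$, the inclusions can be chained. $\blacksquare$

## 11. More factors, formal inverses, and the degree of $\Phi$

The critical value count gives a little more than we used.

**Proposition 10 (any number of factors).** Let $a_i\in\mathbb C[X]$, $a_i\equiv X\bmod X^2$, $\deg a_i\le d_i+1$ with $d_i\ge1$, for $1\le i\le l$. If $a_1\circ\cdots\circ a_l\equiv X\bmod X^{\sum d_i+2}$, then all $a_i=X$. The exponent cannot be lowered to $\sum d_i+1$.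

*Proof.* Let $f$ be the composite. If $f=X$, all degrees are $1$ and all $a_i=X$. Otherwise $f=X+cX^{m+1}+\cdots$ with $c\ne0$, $m\ge\sum d_i+1$, and $f$ has at least $m$ critical values by Lemma 7. By the chain rule, a critical point of $f$ is mapped by some $a_{i+1}\circ\cdots\circ a_l$ to a zero of $a_i'$. This zero determines the critical value, so there are at most $\sum d_i$ critical values, a contradiction.

For sharpness let first $\sum d_i\ge2$. The condition modulo $X^{\sum d_i+1}$ says that the first $\sum d_i-1$ coefficients of the composite after $X$ vanish. These are $\sum d_i-1$ weighted-homogeneous equations in $\sum d_i$ unknowns, so they have a nonzero solution, as in Section 4. If $\sum d_i=1$, then $X+X^2\equiv X\bmod X^2$ is an example. $\square$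

**Proposition 11 (formal inverses).** Let $a\in\mathbb C[X]$, $a\equiv X\bmod X^2$, $\deg a\le d+1$. If for some $e\ge1$ the $d$ consecutive coefficients of $X^{e+2},\dots,X^{e+d+1}$ in the formal inverse of $a$ vanish, then $a=X$.

*Proof.* Let $b$ be the truncation of $a^{-1}$ in degree $e+1$. By hypothesis $b\equiv a^{-1}\bmod X^{d+e+2}$, so $b\circ a\equiv X\bmod X^{d+e+2}$. Proposition 8 gives $a=X$. $\square$

**Proposition 12 (degree of $\Phi$).** $\mathbb C[a_i,b_j]$ is a graded free module over $\mathbb C[c_1,\dots,c_n]$, and $\deg\Phi=\dfrac{(d+e)!}{d!\,e!}=\dbinom{d+e}{d}$.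

*Proof.* By Step 2 of Proposition 9, $c_1,\dots,c_n$ are $n$ homogeneous elements of positive weight in the polynomial ring $R=\mathbb C[a_i,b_j]$ in $n$ variables, and $R/(c_1,\dots,c_n)$ is finite-dimensional. A polynomial ring is Cohen–Macaulay, so they form a regular sequence and $R$ is a graded free module over $\mathbb C[c_1,\dots,c_n]$. It has finite rank, and this rank is $\deg\Phi$. Let $E(t)$ be the polynomial that counts the basis elements by weight. Comparing Hilbert series,
$$\prod_{i=1}^d\frac1{1-t^i}\prod_{j=1}^e\frac1{1-t^j}=E(t)\prod_{k=1}^n\frac1{1-t^k}.$$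
Multiply by $(1-t)^n$ and let $t\to1$. This gives $\frac1{d!\,e!}=\frac{E(1)}{n!}$, so the rank $E(1)$ equals $\frac{n!}{d!\,e!}$. $\square$

For $d=e=1$ this says $\deg\Phi=2$. Indeed $c_1=a_1+b_1$ and $c_2=2a_1b_1$ determine $a_1,b_1$ up to exchanging them.
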